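# Splitting points of the Cantor set: a continuous weak selection and Lindelöf powers without a weak order

All spaces are Hausdorff. We write $\mathfrak c=|2^\omega|$ and work in ZFC.

## 1. A cyclic tournament on the Cantor set

Let $Y=2^\omega$ be the Cantor set. For a finite $0$–$1$ sequence $s$ let $[s]=\{x\in Y: s\subset x\}$; these sets are called *cylinders*. They are clopen, there are countably many of them, and they form a base of $Y$. For $x\in Y$ let $x|k$ be the initial segment of length $k$, and for $x\neq y$ let
$$\Delta(x,y)=\min\{n: x(n)\ne y(n)\}.$$

A *tournament* on a set is a relation such that for any two distinct points $x,y$ exactly one of the pairs $(x,y)$, $(y,x)$ is in the relation, and no $(x,x)$ is. A linear order (read strictly) is the same as a transitive tournament. Here is a tournament on $Y$ that is far from transitive. Let $x\ne y$, $m=\Delta(x,y)$, and name the points so that $x(m)=0$, $y(m)=1$. Put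
$$x\to y\ \text{ if } x(m+1)=y(m+1),\qquad y\to x\ \text{ otherwise.}$$
In words: look at the first digit where the points differ, then at one more digit; that extra digit decides whether the arrow points from $0$ to $1$ or back. For sets, $P\to P'$ means that $p\to p'$ for all $p\in P$, $p'\in P'$; in particular $P\cap P'=\emptyset$.

We use three facts.

**(T1)** If $x\to y$ and $m=\Delta(x,y)$, then $[x|(m+2)]\to[y|(m+2)]$. Indeed, the decision uses only digits with index at most $m+1$. So $\to$ is an open subset of $Y^2$.

**(T2)** For every $c\in Y$ and $m\in\omega$, both $\{y:\Delta(y,c)=m,\ y\to c\}$ and $\{y:\Delta(y,c)=m,\ c\to y\}$ are cylinders, hence nonempty and open. Indeed, $\Delta(y,c)=m$ fixes $y|(m+1)$, and of the two possible values of $y(m+1)$ one gives $y\to c$ and the other gives $c\to y$.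

**(T3)** For every $s$, the cylinders $P_1=[s000]$, $P_2=[s10]$, $P_3=[s011]$ satisfy $P_1\to P_2\to P_3\to P_1$. Let $m=|s|$.

- $P_1,P_2$ split at $m$, where $P_1$ has digit $0$; the next digits are $0,0$, equal. So $P_1\to P_2$.
- $P_3,P_2$ split at $m$, where $P_3$ has digit $0$; the next digits are $1,0$, different. So $P_2\to P_3$.
- $P_1,P_3$ split at $m+1$, where $P_1$ has digit $0$; the next digits are $0,1$, different. So $P_3\to P_1$.

Thus every cylinder contains a cycle of three cylinders: the tournament is nowhere transitive.

## 2. Replacing a point by two

Fix once and for all a countable dense set $Q\subset Y$. We now take some points $c\in Y\setminus Q$ and replace each by two points, $c^-$ and $c^+$, where $c^-$ is approached by points that beat $c$ and $c^+$ by points that $c$ beats.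

**Definition (splitting data).** Let $c\in Y\setminus Q$. Splitting data at $c$ are points $l_n,r_n\in Q$ and cylinders $L_n\ni l_n$, $R_n\ni r_n$ $(n\in\omega)$ such that

- (k1) every neighborhood of $c$ contains all but finitely many of the sets $L_n$, $R_n$;
- (k2) $L_n\to\{c\}$, $\{c\}\to R_m$ and $L_n\to R_m$ for all $n,m$.

By (k2), $c$ lies in none of these cylinders, and $L_n\cap R_m=\emptyset$ for all $n,m$.

**Example 1.** Let $Q$ be the set of sequences that are eventually $1$, and let $c=000\cdots$, which is not in $Q$. Put $L_n=[0^{4n}11]$ and $R_n=[0^{4n+2}10]$, and let $l_n,r_n$ be the points of these cylinders all of whose remaining digits are $1$. Condition (k1) is clear. A point of $L_n$ splits from $c$ at $4n$, where $c$ has digit $0$; the next digits $0$ (for $c$) and $1$ differ, so $L_n\to\{c\}$. A point of $R_n$ splits from $c$ at $4n+2$, the next digits are both $0$, so $\{c\}\to R_n$. For $L_n$ against $R_m$: if $n\le m$, the split is at $4n$, where the point of $R_m$ has $0$, and the next digits are $0$ for $R_m$ (because $4m+2>4n+1$) and $1$ for $L_n$; they differ, so $L_n\to R_m$. If $n>m$, the split is at $4m+2$, where the point of $L_n$ has $0$, and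 the next digits are both $0$ (because $4n>4m+3$); so $L_n\to R_m$ again.

The gaps between the exponents matter. With $[0^{2n}11]$ and $[0^{2n+1}10]$ the conditions relating the cylinders to $c$ still hold, but $[11]$ and $[010]$ split at $0$ with equal next digits $1,1$, so $[010]\to[11]$, which is the wrong direction.

**Construction.** Let $C\subset Y\setminus Q$ be any set, and for each $c\in C$ fix splitting data $l_n^c,r_n^c,L_n^c,R_n^c$. Let $A=Y\setminus C$, so $Q\subset A$. Put
$$X=A\cup\{c^-,c^+:c\in C\}$$
with $c^-,c^+$ distinct new points, and let $g:X\to Y$ be the identity on $A$ and $g(c^\pm)=c$. For $k\in\omega$ put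
$$N_k(c^-)=\{c^-\}\cup\bigcup_{n\ge k}g^{-1}(L_n^c),\qquad N_k(c^+)=\{c^+\}\cup\bigcup_{n\ge k}g^{-1}(R_n^c).$$
The topology of $X$ has as a base all sets $g^{-1}(B)$, $B\subset Y$ clopen, and all sets $N_k(c^\pm)$, $k\in\omega$, $c\in C$. Further, for $x\neq y$ in $X$ put
$$x\Rightarrow y\quad\text{if } g(x)\to g(y),\ \text{ or } x=c^-,\ y=c^+\text{ for some } c\in C.$$

**Lemma 1.** For every choice of $C$ and of the splitting data:

1. the declared family is a base of a topology; local bases are, at $a\in A$, the sets $g^{-1}(B)$ with $B$ a cylinder containing $a$, and at $c^\pm$ the sets $N_k(c^\pm)$, $k\in\omega$; the map $g$ is continuous;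
2. $X$ is Hausdorff, zero-dimensional (it has a base of clopen sets), first countable, and $Q$ is dense in $X$, so $X$ is separable;
3. $l^c_n\to c^-$ and $r^c_n\to c^+$ as convergent sequences in $X$, for each $c\in C$;
4. $\Rightarrow$ is a tournament on $X$ and is open in $X^2$.

*Proof.*

**Base and local bases.** This step makes sure that we really have a topology, and that near a point of $A$ nothing has changed. The family covers $X$, since $X=g^{-1}(Y)$. Each proposed local base is a family of members of the declared family containing the point, and it is closed under finite intersections: two cylinders containing $a$ are nested, and the $N_k(c^\pm)$ decrease with $k$. So it suffices to show that if $x\in E$ with $E$ in the declared family, then $E$ contains a member of the proposed local base at $x$. For then, if $x\in E_1\cap E_2$, the intersection of two such members is again a member of the local base at $x$ and lies in $E_1\cap E_2$.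

- Let $E=g^{-1}(B)$ with $B$ clopen. If $x\in A$, a cylinder $B'$ with $x\in B'\subset B$ gives $g^{-1}(B')\subset E$. If $x=c^\pm$, then $B$ is a neighborhood of $c$, so by (k1) $N_k(c^\pm)\subset g^{-1}(B)$ for large $k$.
- Let $E=N_k(c^-)$. If $x=c^-$, there is nothing to do. If $x\ne c^-$, then $x\in g^{-1}(L_n^c)\subset E$ for some $n\ge k$, and the previous case applies to $g^{-1}(L_n^c)$. The case $E=N_k(c^+)$ is the same with $R_n^c$.

Preimages of clopen sets are open, so $g$ is continuous.

**Countability.** The local bases are countable, so $X$ is first countable. Every nonempty member of the base contains a set $g^{-1}(B)$ with $B\ne\emptyset$ clopen, hence a point of $Q$, because $Q\subset A$ is dense in $Y$. So $Q$ is dense in $X$.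

**Separation.** Two points with distinct $g$-values are separated by preimages of disjoint clopen sets. The points $c^-,c^+$ are separated by $N_0(c^-)$ and $N_0(c^+)$: these are disjoint, because $c$ lies in no $L_n^c$ or $R_m^c$ and $L_n^c\cap R_m^c=\emptyset$. So $X$ is Hausdorff.

**Clopen base.** The sets $g^{-1}(B)$ with $B$ clopen are clopen. We show that $N_k(c^-)$ is closed. Let $F=\bigcup_{n\ge k}L_n^c$. The set $F\cup\{c\}$ is closed in $Y$: if $y\notin F\cup\{c\}$, take disjoint open sets around $y$ and $c$; the one around $c$ contains all but finitely many $L^c_n$ by (k1), and the remaining finitely many are closed and miss $y$, so some neighborhood of $y$ misses $F\cup\{c\}$. Now let $x\notin N_k(c^-)$. If $g(x)\ne c$, then $g(x)\notin F\cup\{c\}$, and $g^{-1}(Y\setminus(F\cup\{c\}))$ is a neighborhood of $x$ missing $N_k(c^-)$. If $g(x)=c$, then $x=c^+$, and $N_0(c^+)$ misses $N_k(c^-)$. The argument for $N_k(c^+)$ is the same.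

**Convergence.** For $n\ge k$ we have $l_n^c\in L_n^c\cap Q$, so $l_n^c\in N_k(c^-)$. The same holds for $r_n^c$ and $N_k(c^+)$.

**The tournament.** If $g(x)\neq g(y)$, exactly one of $g(x)\to g(y)$, $g(y)\to g(x)$ holds. If $x\ne y$ and $g(x)=g(y)$, then $\{x,y\}=\{c^-,c^+\}$ for some $c\in C$, and $c^-\Rightarrow c^+$ only. So $\Rightarrow$ is a tournament. For openness, let $x\Rightarrow y$. If $g(x)\to g(y)$, use (T1) and continuity of $g$. If $(x,y)=(c^-,c^+)$, let $z\in N_0(c^-)$ and $w\in N_0(c^+)$. Either $(z,w)=(c^-,c^+)$, or (k2) gives $g(z)\to g(w)$: the three statements in (k2) cover the cases $w=c^+$, $z=c^-$ and neither. So $z\Rightarrow w$ in all cases. $\square$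

The last computation shows a little more, which we record:
$$\text{if } z\in N_0(c^-),\ w\in N_0(c^+),\ (z,w)\ne(c^-,c^+),\ \text{ then } g(z)\to g(w),\ \text{ so } g(z)\neq g(w).\tag{1}$$

## 3. Open tournaments versus open linear orders

The space $X$ is built to separate two notions: having an open tournament, and having an open *transitive* tournament. The usual language is the following.

For a space $X$, $\mathscr F(X)$ is the set of nonempty closed subsets with the Vietoris topology, generated by the collections
$$\langle\mathscr V\rangle=\{S\in\mathscr F(X): S\subset\textstyle\bigcup\mathscr V\text{ and }S\cap V\ne\emptyset\text{ for every }V\in\mathscr V\},$$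
where $\mathscr V$ runs over the finite families of open sets. The set $[X]^2=\{S\subset X:|S|=2\}$ carries the relative topology. On pairs this is simple:
$$\text{the sets }\langle\{U,V\}\rangle\cap[X]^2,\ \ U\ni x,\ V\ni y\text{ disjoint and open, form a local base at }\{x,y\}.\tag{2}$$
Since $U\cap V=\emptyset$, such a set consists exactly of the pairs $\{u,v\}$ with $u\in U$, $v\in V$. If $\{x,y\}\in\langle\mathscr V\rangle$, take disjoint open $U_0\ni x$, $V_0\ni y$ and let $U=U_0\cap\bigcap\{V'\in\mathscr V:x\in V'\}$, $V=V_0\cap\bigcap\{V'\in\mathscr V:y\in V'\}$. Each $V'\in\mathscr V$ contains $x$ or $y$, and $x,y\in\bigcup\mathscr V$, so $\{u,v\}\in\langle\mathscr V\rangle$ for all $u\in U$, $v\in V$. A finite intersection of such collections is handled by intersecting the sets $U$ and the sets $V$ obtained for each.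

**Definition.** A *weak selection* for $X$ is a map $f:[X]^2\to X$ with $f(S)\in S$ for all $S$. The set of continuous ones is $\mathbb W_{\mathrm{cs}}(X)$. A space $X$ is *weakly orderable* if there is a linear order on $X$ whose open-interval topology is coarser than the topology of $X$. The *Lindelöf number* of a space $Z$ is $\ell(Z)$; we only need that $\ell(Z)\le\omega$ means that every open cover of $Z$ has a countable subcover.

For example, $f(S)=\min S$ is a continuous weak selection for $\mathbb R$. The Sorgenfrey line is weakly orderable by the usual order of the reals, although the interval topology of that order is strictly coarser than its topology.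

**Lemma 2.** Let $X$ be a space.

1. If a tournament $\Rightarrow$ on $X$ is open in $X^2$, then $f(\{x,y\})=x$ for $x\Rightarrow y$ defines a continuous weak selection. Every $f\in\mathbb W_{\mathrm{cs}}(X)$ arises in this way.
2. The open-interval topology of a linear order $\blacktriangleleft$ on $X$ is coarser than the topology of $X$ if and only if $\{(x,y):x\blacktriangleleft y\}$ is open in $X^2$.

*Proof.* (1) Let $f(\{x,y\})=x\in O$ with $O$ open. Since $x\Rightarrow y$ and $\Rightarrow$ is open, there are disjoint open $U\ni x$, $V\ni y$ with $U\subset O$ and $u\Rightarrow v$ for all $u\in U$, $v\in V$. Every $T\in\langle\{U,V\}\rangle\cap[X]^2$ is $\{u,v\}$ with $u\in U$, $v\in V$, so $f(T)=u\in O$. Conversely, given $f\in\mathbb W_{\mathrm{cs}}(X)$, let $x\Rightarrow y$ mean $x\ne y$ and $f(\{x,y\})=x$. This is a tournament. If $x\Rightarrow y$, take disjoint open $U_0\ni x$, $V_0\ni y$. By continuity and (2) there are open $U\subset U_0$, $V\subset V_0$ containing $x,y$ with $f(\{u,v\})\in U_0$ for $u\in U$, $v\in V$. As $v\notin U_0$, $f(\{u,v\})=u$, that is, $u\Rightarrow v$.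

(2) Suppose the rays are open and $x\blacktriangleleft y$. If $x\blacktriangleleft z\blacktriangleleft y$ for some $z$, then $(\leftarrow,z)\times(z,\rightarrow)$ is a neighborhood of $(x,y)$ inside the relation. If there is no such $z$, use $(\leftarrow,y)\times(x,\rightarrow)$: if $u\blacktriangleleft y$ and $x\blacktriangleleft v$, then $u$ is not strictly between $x$ and $y$, so $u=x$ or $u\blacktriangleleft x$, hence $u\blacktriangleleft v$. Conversely, if the relation is open, the rays $\{x:x\blacktriangleleft z\}$ and $\{x:z\blacktriangleleft x\}$ are sections of an open set (of the relation), so they are open, and so are the intervals. $\square$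

So a weakly orderable space always has a continuous weak selection, namely $\min$. The reverse direction is the issue: given an open tournament, is there an open linear order? It need not be the same tournament. A discrete space $\{1,2,3\}$ with the cyclic tournament $1\Rightarrow2\Rightarrow3\Rightarrow1$ is weakly orderable by any linear order whatsoever. The Cantor set with the tournament $\to$ of Section 1 is weakly orderable by the lexicographic order.

The following known result may be used:
$$\text{if }\ \mathbb W_{\mathrm{cs}}(X)\neq\emptyset\ \text{ and }\ \ell([X]^2)\le\omega,\ \text{ then } X \text{ is weakly orderable.}\tag{3}$$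
The problem, from "Weak orderability of second countable spaces" (https://www.impan.pl/download/pdf/fm196-3-4), asks about the square in place of the set of pairs: let $X$ be a space such that $\ell(X^2)\le\omega$ and $\mathbb W_{\mathrm{cs}}(X)\ne\emptyset$; is then $X$ weakly orderable?

The two Lindelöf conditions do differ. The set $[X]^2$ is the image of $X^2$ minus the diagonal, and an open subset of a Lindelöf space need not be Lindelöf. For instance, let $X=\omega_1+1$ with the order topology. It is compact, so $X^2$ is Lindelöf. But $[X]^2$ is not: cover it by the open set of pairs contained in $[0,\omega_1)$ and by the sets $\langle\{[0,\alpha],(\alpha,\omega_1]\}\rangle\cap[X]^2$, $\alpha<\omega_1$. Countably many of these miss $\{\beta,\omega_1\}$ as soon as $\beta<\omega_1$ exceeds all the countably many $\alpha$ involved. Of course this $X$ is orderable. Here is what happens in general.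

**Theorem A.** There is a Hausdorff zero-dimensional, separable, first countable space $X$ such that

1. $\ell(X^n)\le\omega$ for every $n\ge1$, in particular $\ell(X^2)\le\omega$;
2. $\mathbb W_{\mathrm{cs}}(X)\ne\emptyset$;
3. $X$ is not weakly orderable;
4. there is a continuous, at most two-to-one map of $X$ onto the Cantor set, and $[X]^2$ contains a closed discrete subset of size $\mathfrak c$.

**Proposition B.** Let $\ell(X^2)\le\omega$ and $\mathbb W_{\mathrm{cs}}(X)\ne\emptyset$. If the diagonal of $X$ is $G_\delta$ in $X^2$, then $X$ is weakly orderable. Moreover, if $X$ is regular and $\ell(X^2)\le\omega$, then $\ell([X]^2)\le\omega$ if and only if the diagonal is $G_\delta$.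

So the answer to the question is no, in ZFC. The space of Theorem A will be one of the split spaces of Section 2. By Lemma 1 and Lemma 2(1), every split space already has item 2, the three adjectives, and the map $g$ of item 4. What remains is to choose $C$ and the splitting data so that no weak order survives while all powers stay Lindelöf.

## 4. What one split point forbids, and why countably many are too few

Let $\blacktriangleleft$ be a weak order on a split space $X$ and let $c\in C$. Either $c^-\blacktriangleleft c^+$ or $c^+\blacktriangleleft c^-$. By Lemma 2(2) and Lemma 1(3), in the first case the points $l_n$ eventually all lie before the points $r_m$; in the second case it is the other way around. So an order in which the $l$'s and $r$'s interleave, $l_0,r_0,l_1,r_1,\dots$, is impossible.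

In Example 1 this is what happens for the lexicographic order on $Q$: the first digit $1$ of $l_n$ is at $4n$ and that of $r_n$ is at $4n+2$, so $l_0,r_0,l_1,r_1,\dots$ is lexicographically decreasing. Hence, if we split the single point $c=000\cdots$ with the data of Example 1, no weak order on the resulting space can restrict to the lexicographic order on $Q$.

A natural plan is therefore to keep splitting points, one for each order to be destroyed. Countably many splittings can never suffice. If $C$ is countable, the family consisting of all $g^{-1}(B)$ with $B$ clopen and all $N_k(c^\pm)$ is a countable base $\{E_j:j\in\omega\}$ of clopen sets, so $x\mapsto(\chi_{E_j}(x))_{j\in\omega}$ embeds $X$ into $2^\omega$. The lexicographic order of $2^\omega$, pulled back along this embedding, has open rays: each is the trace of an open ray of $2^\omega$ with endpoint in the image. So $X$ is weakly orderable. The new order is different from the ones that were destroyed.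

So uncountably many points must be split, and one must know which orders to destroy. A bare list of all linear orders on $X$ would be too long for a recursion of length $\mathfrak c$ (a set of size $\mathfrak c$ carries $2^{\mathfrak c}$ linear orders). But only the restriction of the order to $Q$ was used above, and $Q$ is countable.

## 5. Orders on the countable set $Q$ and their killers

**Definition.** $\mathcal O$ is the set of all linear orders $\prec$ on $Q$ such that whenever $p\prec q$ there are cylinders $U\ni p$, $V\ni q$ with $u\prec v$ for all $u\in U\cap Q$, $v\in V\cap Q$. A point $c\in Y\setminus Q$ is a *killer* of $\prec\,\in\mathcal O$ if there are splitting data at $c$, that is, (k1) and (k2) hold, such that in addition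

- (k3) either $l_0\prec r_0\prec l_1\prec r_1\prec\cdots$ or $l_0\succ r_0\succ l_1\succ r_1\succ\cdots$.

There are only $\mathfrak c$ relations on a countable set, so $|\mathcal O|\le\mathfrak c$. Also $\mathcal O\ne\emptyset$: the lexicographic order belongs to it, with $U=[p|(m+1)]$, $V=[q|(m+1)]$, $m=\Delta(p,q)$. In Example 1, $c=000\cdots$ is a killer of the lexicographic order.

**Lemma 3.** Let $X$ be a split space such that every $\prec\,\in\mathcal O$ has a killer $c\in C$ for which the splitting data used at $c$ satisfy (k3) for $\prec$. Then $X$ is not weakly orderable.

*Proof.* Suppose $\blacktriangleleft$ is a weak order on $X$. By Lemma 2(2), $\blacktriangleleft$ is open in $X^2$.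

**The restriction lies in $\mathcal O$.** This reduces the problem to orders on $Q$. Let $p\blacktriangleleft q$ be points of $Q$. There are open sets of $X$ around $p$ and $q$ all of whose points are related by $\blacktriangleleft$. As $p,q\in A$, Lemma 1(1) lets us take these open sets as $g^{-1}(U)$, $g^{-1}(V)$ with $U\ni p$, $V\ni q$ cylinders. They contain $U\cap Q$ and $V\cap Q$. So the restriction $\prec$ of $\blacktriangleleft$ to $Q$ belongs to $\mathcal O$.

**Contradiction at the killer.** Let $c\in C$ be as in the hypothesis for this $\prec$. Since $\blacktriangleleft$ is open, $l_n\to c^-$ and $r_n\to c^+$, there is $k$ such that either $l_n\prec r_m$ for all $n,m\ge k$ (if $c^-\blacktriangleleft c^+$), or $r_m\prec l_n$ for all $n,m\ge k$ (if $c^+\blacktriangleleft c^-$). In the increasing case of (k3) we have $l_k\prec r_k\prec l_{k+1}$; in the decreasing case $l_k\succ r_k\succ l_{k+1}$. Each of these chains contradicts both possibilities. $\square$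

The tournament cannot be replaced by a transitive one here. If $\to$ were the lexicographic order $<$ on $Y$, then (k2) would give $l_n<r_m$ for all $n,m$, while (k3) for $\prec\,=\,<$ would require $r_0<l_1$ or $l_0>r_0$. So the lexicographic order would have no killer at all. We need a tournament that disagrees, somewhere near most points, with *every* order in $\mathcal O$; this is what the cycles in (T3) achieve.

## 6. Almost every point is a killer

**Lemma 4.** For each $\prec\,\in\mathcal O$ the set of killers of $\prec$ is comeager in $Y$, so it has size $\mathfrak c$.

*Proof.*

**Step 1: compare points of $Y$ with points of $Q$.** The order lives on $Q$, and we want to say on which side of $c\notin Q$ a point of $Q$ lies. For $q\in Q$, $y\in Y$ write $q\prec^*y$ if $y$ has an open neighborhood $V$ with $q\prec v$ for all $v\in V\cap Q$, and $y\prec^*q$ if $y$ has an open neighborhood $V$ with $v\prec q$ for all $v\in V\cap Q$. Since $Q$ is dense, any two neighborhoods of $y$ have a common point of $Q$. Hence: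

- $q\prec^*y$ and $y\prec^*q$ never both hold, since a common point $v$ would satisfy $q\prec v\prec q$;
- $p\prec^*y\prec^*q$ implies $p\prec q$, since a common point $v$ satisfies $p\prec v\prec q$.

The set $D_q=\{y:q\prec^*y\text{ or }y\prec^*q\}$ is open, because a neighborhood $V$ that works for $y$ works for all its points. It contains $Q\setminus\{q\}$ by the definition of $\mathcal O$, so it is dense, as $Y$ has no isolated points. Hence $D=\bigcap_{q\in Q}D_q\setminus Q$ is comeager. For $c\in D$ put
$$Q_c^-=\{q:q\prec^*c\},\quad Q_c^+=\{q:c\prec^*q\},\quad I_c=\{q\in Q:q\to c\},\quad J_c=\{q\in Q:c\to q\}.$$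
Then $Q=Q_c^-\sqcup Q_c^+=I_c\sqcup J_c$: two ways of cutting $Q$ at $c$, by the order and by the tournament.

**Step 2: the bad points.** We isolate the only obstruction to being a killer, namely that the two cuts agree near $c$. Call $c\in D$ *tame* if it has a cylinder neighborhood $B$ with

- (i) $B\cap I_c\subset Q_c^-$ and $B\cap J_c\subset Q_c^+$, or
- (ii) $B\cap I_c\subset Q_c^+$ and $B\cap J_c\subset Q_c^-$.

**Step 3: the tame points form a meager set.** This is where nowhere transitivity enters. Suppose not. There are countably many cylinders $B$ and two alternatives, so there are a cylinder $B$ and one alternative, (i) or (ii), such that the set $T$ of all $c\in D\cap B$ satisfying it with this $B$ is nonmeager. In particular $T$ is not nowhere dense, so it is dense in some cylinder $[s]$, and $[s]\subset\overline T\subset B$. Take $P_1,P_2,P_3\subset[s]$ from (T3), with indices mod $3$. For each $j$ pick $c\in T\cap P_j$. Let $q\in Q\cap P_{j-1}$ and $r\in Q\cap P_{j+1}$. Then $q\to c\to r$ and $q,r\in B$, so $q\in B\cap I_c$ and $r\in B\cap J_c$. In case (i) this gives $q\prec^*c\prec^*r$, hence $q\prec r$. So every point of $Q\cap P_{j-1}$ precedes every point of $Q\cap P_{j+1}$.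 With $j=2$, $1$, $3$ this says
$$Q\cap P_1\ \text{ precedes }\ Q\cap P_3,\quad Q\cap P_3\ \text{ precedes }\ Q\cap P_2,\quad Q\cap P_2\ \text{ precedes }\ Q\cap P_1,$$
which is impossible for a linear order, as these sets are nonempty. In case (ii) we get $r\prec^*c\prec^*q$, so all inequalities are reversed, and again there is a cycle.

**Step 4: at a non-tame point the cuts conflict arbitrarily close to $c$.** Let $c\in D$ be non-tame. Put
$$S_I=\{\varepsilon\in\{-,+\}:c\in\overline{I_c\cap Q_c^\varepsilon}\},\qquad S_J=\{\varepsilon\in\{-,+\}:c\in\overline{J_c\cap Q_c^\varepsilon}\}.$$
For every $m$, (T2) provides cylinders inside $[c|m]$ consisting of points $y\to c$ and of points $y$ with $c\to y$, and $Q$ meets both. So $c\in\overline{I_c}\cap\overline{J_c}$. Since $I_c=(I_c\cap Q_c^-)\cup(I_c\cap Q_c^+)$, and similarly for $J_c$, both $S_I$ and $S_J$ are nonempty. If they were disjoint, then $S_I=\{\varepsilon\}$ and $S_J=\{-\varepsilon\}$ for some $\varepsilon$. Then some cylinder $B\ni c$ would miss both $I_c\cap Q_c^{-\varepsilon}$ and $J_c\cap Q_c^{\varepsilon}$, that is, $B\cap I_c\subset Q_c^\varepsilon$ and $B\cap J_c\subset Q_c^{-\varepsilon}$, and $c$ would be tame.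 So there is $\varepsilon\in S_I\cap S_J$: on one and the same side of $c$ there are, arbitrarily near $c$, points of $Q$ that beat $c$ and points of $Q$ beaten by $c$.

**Step 5: every non-tame $c\in D$ is a killer.** We use that side to produce the interleaving sequence. Assume first $\varepsilon=-$. Choose points in the order $l_0,r_0,l_1,r_1,\dots$ together with decreasing cylinder neighborhoods $N$ of $c$, starting with $N=Y$. Given the current $N=[c|k]$, choose the next point
$$p\in N\cap I_c\cap Q_c^-\ \text{ if it is an } l_n,\qquad p\in N\cap J_c\cap Q_c^-\ \text{ if it is an } r_n .$$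
Let $m=\Delta(p,c)$. Since $p\in[c|k]$ we have $m\ge k$. The cylinder attached to $p$ (that is, $L_n$ or $R_n$) is $[p|(m+2)]\subset N$. Let the next neighborhood be $N'=[c|k']$ with $k'\ge m+2$ so large that $p\prec v$ for all $v\in N'\cap Q$; this is possible since $p\prec^*c$.

We check the three conditions. Since $k'\ge k+2$, the neighborhoods shrink to $c$, and each chosen cylinder lies in the neighborhood current at its stage, so (k1) holds. By (T1) and $N'\subset[c|(m+2)]$,
$$L_n\to N'\ \text{ if } p=l_n,\qquad N'\to R_n\ \text{ if } p=r_n .\tag{4}$$
As $c\in N'$, this gives $L_n\to\{c\}$ and $\{c\}\to R_n$. For $L_n$ and $R_m$, the one chosen later lies in the neighborhood $N'$ formed after the earlier one. If $L_n$ is earlier, (4) gives $L_n\to N'\supset R_m$; if $R_m$ is earlier, (4) gives $L_n\subset N'\to R_m$. In both cases $L_n\to R_m$, so (k2) holds. Finally, each chosen point precedes (in $\prec$) all points of $Q$ in the next neighborhood, in particular the next chosen point. So $l_0\prec r_0\prec l_1\prec r_1\prec\cdots$, which is (k3).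

If $\varepsilon=+$, choose the points in $Q_c^+$ instead and take $N'$ with $v\prec p$ for all $v\in N'\cap Q$, which is possible since $c\prec^*p$. Nothing else changes, and the sequence is decreasing.

**Step 6: size.** By Steps 1, 3 and 5 the set of killers contains the comeager set $D$ minus a meager set, so it is comeager. A comeager set in $Y$ contains a dense $G_\delta$-set $G$. If $G$ were countable, it would be meager, and $Y$ would be the union of two meager sets, against the Baire category theorem. So $G$ is an uncountable Polish space and has size $\mathfrak c$. $\square$

## 7. Which sets of split points keep the powers Lindelöf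

One might now split all killers of all $\prec\,\in\mathcal O$ at once. This is not safe. The set of killers of a single $\prec$ contains an uncountable Polish space, hence an uncountable compact set $S$. If $S\subset C$, then $S\cap Q=\emptyset$, so for $c\in S$ each $l_n^c$ and $r_n^c$ lies outside the closed set $S$, and we may shrink the cylinders $L_n^c,R_n^c$ around these points so that they miss $S$. Shrinking preserves (k1), (k2) and (k3). With such data $N_0(c^\pm)\cap g^{-1}(S)=\{c^\pm\}$ for all $c\in S$, so $g^{-1}(S)$ is an uncountable closed discrete subset of $X$, and $X$ is not Lindelöf.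

So $C$ should contain no uncountable closed subset of $Y$. For the powers there is a corresponding condition. For $n\ge1$, $i<n$, $t\in Y$ let
$$H_{i,t}=\{y\in Y^n:y(i)=t\},$$
a *hyperplane* of $Y^n$. For $n=1$ the hyperplanes are the single points. As an example for $n=2$, let $\sigma:Y\to Y$ change every digit. Every hyperplane meets the graph of $\sigma$ in exactly one point, so this graph is a closed set that is not covered by countably many hyperplanes.

**Lemma 5.** Let $X$ be a split space with $A=Y\setminus C$, and suppose that for every $n\ge1$
$$(\ast)\quad \text{if } S\subset Y^n \text{ is closed and } S\cap A^n=\emptyset,\ \text{ then } S \text{ is covered by countably many hyperplanes.}$$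
Then $\ell(X^n)\le\omega$ for every $n\ge1$.

*Proof.* We use induction on $n$, starting with $X^0$, a point. Let $n\ge1$ and let $\mathcal U$ be an open cover of $X^n$. Write $g^n:X^n\to Y^n$ for the product map.

**Covering what lies over $A^n$.** Near points of $A$ the space $X$ looks like a preimage of $Y$, and $Y^n$ is second countable. For each $a\in A^n$, Lemma 1(1) gives a product $R_a\subset Y^n$ of cylinders with $a\in R_a$ and $(g^n)^{-1}(R_a)$ contained in a member of $\mathcal U$. Let $W=\bigcup_{a\in A^n}R_a$. As $Y^n$ is second countable, $W$ is the union of countably many of the $R_a$. So countably many members of $\mathcal U$ cover $(g^n)^{-1}(W)$.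

**Covering the rest.** Here $(\ast)$ lowers the dimension. The set $S=Y^n\setminus W$ is closed and misses $A^n$. By $(\ast)$, $X^n\setminus(g^n)^{-1}(W)=(g^n)^{-1}(S)$ is covered by countably many sets
$$(g^n)^{-1}(H_{i,t})=\{x\in X^n:g(x(i))=t\}\cong g^{-1}(t)\times X^{n-1}.$$
Since $|g^{-1}(t)|\le2$, each of these is a union of at most two copies of $X^{n-1}$, which is Lindelöf by the induction hypothesis (a point, if $n=1$). So each is covered by countably many members of $\mathcal U$, and altogether countably many members of $\mathcal U$ cover $X^n$. $\square$

For $(\ast)$ to hold, $A^n$ must meet every closed set that is not covered by countably many hyperplanes. For the graph of $\sigma$ this asks for a $y$ such that $y$ and $\sigma(y)$ are both in $A$. There are at most $\mathfrak c$ closed sets to meet, so a recursion of length $\mathfrak c$ can handle them if each offers enough room at every stage. The next lemma provides the room.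

**Lemma 6.** Let $S\subset Y^n$ be closed and not covered by countably many hyperplanes. If $Z\subset Y$ and $|Z|<\mathfrak c$, then $S\cap(Y\setminus Z)^n\neq\emptyset$.

*Proof.*

**Step 1: remove the small parts of $S$.** As in the Cantor–Bendixson argument, we pass to a part of $S$ that is large at each of its points. Call a product of $n$ cylinders a *box*; there are countably many boxes. Let $S'$ be $S$ minus all boxes $U$ for which $S\cap U$ is covered by countably many hyperplanes. Then $S\setminus S'$ is covered by countably many hyperplanes, so $S'\neq\emptyset$. Moreover, if a box $U$ meets $S'$, then $S'\cap U$ is not covered by countably many hyperplanes: otherwise $S\cap U\subset(S\setminus S')\cup(S'\cap U)$ would be so covered, and $U$ would have been removed.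

**Step 2: a tree of boxes with disjoint sides.** We want a copy of $2^\omega$ in $S$ that is injective in every coordinate. Construct boxes $U_s$, $s\in2^{<\omega}$, each meeting $S'$, such that $U_{s0},U_{s1}\subset U_s$, all sides of $U_s$ are cylinders $[\sigma]$ with $|\sigma|\ge|s|$, and for each $i<n$ the $i$-th sides of $U_{s0}$ and $U_{s1}$ are disjoint. Start with $U_\emptyset=Y^n$. Given $U_s$, take $p\in S'\cap U_s$. By Step 1, $S'\cap U_s$ is not covered by the $n$ hyperplanes $H_{i,p(i)}$, so there is $p'\in S'\cap U_s$ with $p'(i)\ne p(i)$ for all $i<n$. Let $U_{s0}\ni p$ and $U_{s1}\ni p'$ be sufficiently small boxes.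

**Step 3: avoid $Z$.** For $b\in2^\omega$ the boxes $U_{b|k}$ decrease and their sides shrink to points, so $\bigcap_kU_{b|k}$ is a single point $p_b$. Every neighborhood of $p_b$ contains some $U_{b|k}$, which meets $S$. As $S$ is closed, $p_b\in S$. For each $i$ the map $b\mapsto p_b(i)$ is injective: if $b,b'$ first differ at $k$, then $p_b(i)$ and $p_{b'}(i)$ lie in the disjoint $i$-th sides of $U_{b|(k+1)}$ and $U_{b'|(k+1)}$. So for each of the $n$ values of $i$ at most $|Z|$ many $b$ satisfy $p_b(i)\in Z$. Altogether fewer than $\mathfrak c$ many $b$ satisfy $p_b(i)\in Z$ for some $i<n$. Any other $b$ gives $p_b\in S\cap(Y\setminus Z)^n$. $\square$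

## 8. The choice of $C$ and the proof of Theorem A

**Step 1: the recursion.** We choose $C$ so that each order gets its own killer in $C$, while each large closed set keeps a point with all coordinates outside $C$. Enumerate $\mathcal O=\{\prec_\alpha:\alpha<\mathfrak c\}$, possibly with repetitions. Enumerate as $\{(n_\alpha,S_\alpha):\alpha<\mathfrak c\}$, possibly with repetitions, all pairs $(n,S)$ with $n\ge1$ and $S\subset Y^n$ closed and not covered by countably many hyperplanes. There are at most $\mathfrak c$ such pairs, since $Y^n$ is second countable, and there is at least one, for instance $(1,Y)$. By recursion on $\alpha<\mathfrak c$ choose: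

- a killer $c_\alpha$ of $\prec_\alpha$, different from all $c_\beta$ and from all coordinates of $a_\beta$, $\beta<\alpha$. Fewer than $\mathfrak c$ points are excluded, so this is possible by Lemma 4;
- a point $a_\alpha\in S_\alpha$ with no coordinate in $\{c_\beta:\beta\le\alpha\}$. This set has fewer than $\mathfrak c$ elements, so this is possible by Lemma 6.

Let $C=\{c_\alpha:\alpha<\mathfrak c\}$ and $A=Y\setminus C$. Killers are not in $Q$ by definition, so $Q\subset A$. No coordinate of $a_\alpha$ is in $C$: the $c_\beta$ with $\beta\le\alpha$ were avoided when $a_\alpha$ was chosen, and the later $c_\beta$ avoided the coordinates of $a_\alpha$. So $a_\alpha\in A^{n_\alpha}\cap S_\alpha$ for all $\alpha$. Hence a closed set $S\subset Y^n$ that is not covered by countably many hyperplanes meets $A^n$, which is $(\ast)$.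

The $c_\alpha$ are distinct, so $|C|=\mathfrak c$ and each $c\in C$ is $c_\alpha$ for exactly one $\alpha$. Use at $c_\alpha$ splitting data witnessing that $c_\alpha$ is a killer of $\prec_\alpha$, and let $X$ be the split space.

**Step 2: collecting the properties.** This step reads off everything except the closed discrete set. By Lemma 1, $X$ is Hausdorff, zero-dimensional, separable and first countable. Item 1 is Lemma 5 together with $(\ast)$. Item 2 is Lemma 1(4) together with Lemma 2(1): the selection is $\varphi(\{x,y\})=x$ for $x\Rightarrow y$. Item 3 is Lemma 3, since every member of $\mathcal O$ is some $\prec_\alpha$ and $c_\alpha\in C$ carries data satisfying (k3) for $\prec_\alpha$. The map $g:X\to Y=2^\omega$ is continuous, onto, and at most two-to-one.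

**Step 3: a closed discrete set of pairs.** It remains to see the second half of item 4. Let $E=\{\{c^-,c^+\}:c\in C\}$, a subset of $[X]^2$ of size $\mathfrak c$.

- $E$ is closed in $[X]^2$: its complement consists of the pairs $\{x,y\}$ with $g(x)\neq g(y)$, and this set is open. Indeed, if $B,B'$ are disjoint clopen sets containing $g(x)$ and $g(y)$, then every pair in $\langle\{g^{-1}(B),g^{-1}(B')\}\rangle\cap[X]^2$ has distinct $g$-values.
- $E$ is discrete: suppose $\{d^-,d^+\}\in E$ lies in $\langle\{N_0(c^-),N_0(c^+)\}\rangle$. Then $\{d^-,d^+\}=\{z,w\}$ with $z\in N_0(c^-)$, $w\in N_0(c^+)$, and $g(z)=g(w)$. By (1), $(z,w)=(c^-,c^+)$. So this open set meets $E$ only in $\{c^-,c^+\}$.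

This proves Theorem A. $\blacksquare$

## 9. The $G_\delta$-diagonal as the difference between $X^2$ and $[X]^2$

We now prove Proposition B. Let $\Delta_X$ be the diagonal of $X$, and let $\pi:X^2\setminus\Delta_X\to[X]^2$, $\pi(x,y)=\{x,y\}$. This is a surjection. It is continuous: if $\{x,y\}$ lies in an open set of $[X]^2$, then by (2) there are disjoint open $U\ni x$, $V\ni y$ such that $\{u,v\}$ lies in that set for all $(u,v)\in U\times V$.

**A $G_\delta$-diagonal makes $[X]^2$ Lindelöf.** This direction brings us back to the known result (3). Let $\ell(X^2)\le\omega$ and let $\Delta_X$ be $G_\delta$ in $X^2$. Then $X^2\setminus\Delta_X$ is an $F_\sigma$-set in $X^2$. Closed subsets of a Lindelöf space are Lindelöf, and so are countable unions of Lindelöf subspaces, so $X^2\setminus\Delta_X$ is Lindelöf. Its continuous image $[X]^2$ is Lindelöf as well. If moreover $\mathbb W_{\mathrm{cs}}(X)\ne\emptyset$, then $X$ is weakly orderable by (3).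

**For regular $X$, Lindelöf pairs give a $G_\delta$-diagonal.** Here regularity is used to fatten open boxes to closed ones that still avoid the diagonal. Let $X$ be regular and $\ell([X]^2)\le\omega$. Every $\{x,y\}\in[X]^2$ lies in some $\langle\{U,V\}\rangle$ with $U,V$ open and $\overline U\cap\overline V=\emptyset$: separate $x,y$ by disjoint open sets $U',V'$, and by regularity take open $U\ni x$, $V\ni y$ with $\overline U\subset U'$, $\overline V\subset V'$. Countably many such sets $\langle\{U_n,V_n\}\rangle$ cover $[X]^2$. If $x\neq y$, then $\{x,y\}\in\langle\{U_n,V_n\}\rangle$ for some $n$, so $(x,y)\in(U_n\times V_n)\cup(V_n\times U_n)$. On the other hand $\overline{U_n}\times\overline{V_n}$ and $\overline{V_n}\times\overline{U_n}$ miss $\Delta_X$. Hence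
$$X^2\setminus\Delta_X=\bigcup_n\big((\overline{U_n}\times\overline{V_n})\cup(\overline{V_n}\times\overline{U_n})\big)$$
is an $F_\sigma$-set, and $\Delta_X$ is $G_\delta$. Together with the previous paragraph this proves Proposition B. $\square$

Theorem A thus shows that in (3) the hypothesis $\ell([X]^2)\le\omega$ cannot be replaced by $\ell(X^2)\le\omega$, nor even by "$\ell(X^n)\le\omega$ for all $n$", even for separable, first countable, zero-dimensional spaces. By Proposition B, in the regular case what is lost in passing from $\ell([X]^2)\le\omega$ to $\ell(X^2)\le\omega$ is exactly the $G_\delta$-diagonal. In the first statement of Proposition B, the $G_\delta$-diagonal cannot be weakened to the existence of a continuous, at most two-to-one map onto a compact metrizable space, since the space of Theorem A has such a map. That space is regular, and its $[X]^2$ has an uncountable closed discrete subset, so by Proposition B its diagonal is not $G_\delta$.
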